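\title{The Borel complexity of Mahler's classes $S$ and $T$}

\begin{abstract}
Mahler's classification divides the complex numbers into four classes $A$, $S$, $T$, $U$ according to how small integer polynomials of given degree and height can be at the number. We prove the conjecture that $S$ is $\Sigma^0_4$-complete and $T$ is $\Pi^0_4$-complete. The main step is the construction of a continuous map from $\mathbb{N}^{\mathbb{N}}$ to the transcendental numbers in $(0,1)$ under which the degrees that occur infinitely often in a sequence receive large Mahler exponents, while no other degree creates an exponent above $27$. The construction combines a measure estimate, a $2$-adic counting lemma, and Schmidt's theorem on linear forms in algebraic numbers.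
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Mahler's classes}

Throughout, $\mathbb{N}=\{1,2,\dots\}$, and the height $H(P)$ of a polynomial $P$ is the maximum of the absolute values of its coefficients. For a complex number $\xi$ and integers $d\ge1$, $H\ge2$, let
\[
\omega_d(\xi,H)=\min\{|P(\xi)| : P\in\mathbb{Z}[x],\ \deg P\le d,\ H(P)\le H,\ P(\xi)\neq0\}.
\]
Define $w_d(\xi,H)$ by $\omega_d(\xi,H)=H^{-d\,w_d(\xi,H)}$, and put
\[
w_d(\xi)=\limsup_{H\to\infty}w_d(\xi,H),\qquad w(\xi)=\limsup_{d\to\infty}w_d(\xi).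
\]
The number $d\,w_d(\xi)$ is the rate, as a power of $1/H$, at which nonzero values of integer polynomials of degree at most $d$ at $\xi$ can approach $0$. The polynomial $P=1$ shows that $w_d(\xi)\ge0$. Mahler's classes, which partition $\mathbb{C}$, are
\begin{align*}
A&=\{\xi: w(\xi)=0\},\\
S&=\{\xi: 0<w(\xi)<\infty\},\\
T&=\{\xi: w(\xi)=\infty \text{ and } w_d(\xi)<\infty \text{ for every } d\},\\
U&=\{\xi: w(\xi)=\infty \text{ and } w_d(\xi)=\infty \text{ for some } d\}.
\end{align*}

The class $A$ consists exactly of the algebraic numbers, and the reason explains the normalization by $d$. Let $\xi$ be algebraic of degree $D$ and let $a\in\mathbb{N}$ be such that $a\xi$ is an algebraic integer. If $P(\xi)\ne0$, then $a^dP(\xi)$ is a nonzero algebraic integer, so its norm has absolute value at least $1$, while each of the other $D-1$ conjugates is $O(H)$. Hence $|P(\xi)|\ge cH^{-(D-1)}$ with $c>0$ independent of $H$, so $w_d(\xi)\le(D-1)/d\to0$. We call this the \emph{norm argument}. Now let $\xi$ be real and transcendental. The $(H+1)^{d+1}$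 polynomials of degree at most $d$ with coefficients in $\{0,\dots,H\}$ take values at $\xi$ in an interval of length $O(H)$, so two values differ by $O(H^{-d})$; the difference $P$ of the two polynomials has $H(P)\le H$ and $0<|P(\xi)|=O(H^{-d})$. Thus $w_d(\xi)\ge1$ for all $d$. For nonreal transcendental $\xi$ the values lie in a square of side $O(H)$, which we cut into $\lfloor H^{(d+1)/2}\rfloor^2$ subsquares; this gives $0<|P(\xi)|=O(H^{-(d-1)/2})$, so $w_d(\xi)\ge(d-1)/(2d)$ and $w(\xi)\ge\frac12$.

So $S$ consists of the transcendental numbers whose exponents $d\,w_d$ grow only linearly in $d$, as the box principle forces them to; almost every point of $[0,1]$ is of this kind (Remark~\ref{rem:generic}). At the other extreme, $\xi=\sum_{j\ge1}2^{-j!}$ lies in $U$: the polynomial $P=2^{k!}x-2^{k!}\sum_{j\le k}2^{-j!}$ has height $H=2^{k!}$ and $0<P(\xi)\le2H^{-k}$, so $w_1(\xi)=\infty$. The class $T$ lies in between: no single degree is infinitely good, but the exponents grow faster than linearly along a sequence of degrees.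

\subsection{The question}

We recall the finite levels of the Borel hierarchy of a Polish space $X$. The class $\Sigma^0_1(X)$ consists of the open sets, $\Pi^0_n(X)$ of the complements of the sets in $\Sigma^0_n(X)$, and $\Sigma^0_{n+1}(X)$ of the countable unions of sets in $\Pi^0_n(X)$. Both $\Sigma^0_n$ and $\Pi^0_n$ are contained in $\Sigma^0_{n+1}\cap\Pi^0_{n+1}$ and are closed under finite unions, finite intersections and continuous preimages; $\Sigma^0_n$ is closed under countable unions and $\Pi^0_n$ under countable intersections. On the space $\mathbb{N}^{\mathbb{N}}$, with the product of the discrete topologies, $\Pi^0_n\setminus\Sigma^0_n\neq\emptyset$ for every $n$. A Polish space is \emph{zero-dimensional} if it has a basis of clopen sets; then every open set is a countable union of clopen sets. Let $\Gamma$ be $\Sigma^0_n$ or $\Pi^0_n$. A set $B\subseteq X$ is \emph{$\Gamma$-hard} if for every zero-dimensional Polish space $Y$ and every $C\in\Gamma(Y)$ there is a continuous $f:Y\to X$ with $C=f^{-1}(B)$. It is \emph{$\Gamma$-complete}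 if moreover $B\in\Gamma(X)$. A complete set is as complicated as a set of its class can be.

The condition $w(\xi)<\infty$ says that for some $c$, for all large $d$, for all large $H$, we have $\omega_d(\xi,H)\ge H^{-dc}$. This has the shape $\exists\,\forall\,\exists\,\forall$ followed by a closed condition, and it places $S$ in $\Sigma^0_4$ and $T$ in $\Pi^0_4$ (Proposition~\ref{prop:upper}). Counting quantifiers gives only an upper bound, because relations between the exponents can make a quantifier redundant. This happens for $U$. Since $\omega_d(\xi,H)$ does not increase with $d$, the quantity $d\,w_d(\xi)$ is nondecreasing in $d$; so $w_d(\xi)=\infty$ for one $d$ already implies $w(\xi)=\infty$, and $U=\bigcup_d\{w_d=\infty\}$ is $\Sigma^0_3$. It is known that $U$ is $\Sigma^0_3$-complete and that $T$ is $\Pi^0_3$-hard. If the exponents in different degrees can be steered independently enough, no such collapse should occur for $S$ and $T$. This is the conjecture, posed in \cite{BorelClasses}: \emph{$S$ is $\Sigma^0_4$-complete and $T$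 is $\Pi^0_4$-complete}.

\subsection{Results}

The conjecture is true, in a form in which one map reduces to both classes.

\begin{theorem}\label{thm:main}
$S\in\Sigma^0_4(\mathbb{C})$ and $T\in\Pi^0_4(\mathbb{C})$. For every zero-dimensional Polish space $Y$ and every $C\in\Pi^0_4(Y)$ there is a continuous $f:Y\to(0,1)\subset\mathbb{C}$ with $f(C)\subseteq T$ and $f(Y\setminus C)\subseteq S$. Hence $T$ is $\Pi^0_4$-complete and $S$ is $\Sigma^0_4$-complete.
\end{theorem}

The number theory is contained in the next theorem. For $\delta=(\delta_k)_{k\ge1}\in\mathbb{N}^{\mathbb{N}}$ let $D_\infty(\delta)$ be the set of values $v$ such that $\delta_k=v$ for infinitely many $k$.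

\begin{theorem}\label{thm:phi}
Let $\varphi:\mathbb{N}\to\mathbb{N}$. There is a continuous $\Phi:\mathbb{N}^{\mathbb{N}}\to(0,1)$ such that for every $\delta$, with $\xi=\Phi(\delta)$:
\begin{enumerate}
\item[(B1)] $\xi$ is transcendental;
\item[(B2)] $w_n(\xi)\le\max\big(27,\max\{\varphi(i): i\le n,\ i\in D_\infty(\delta)\}\big)$ for every $n$;
\item[(B3)] $w_d(\xi)\ge\varphi(d)$ for every $d\in D_\infty(\delta)$.
\end{enumerate}
\end{theorem}

The bound in (B2) is $27$ if no $i\le n$ lies in $D_\infty(\delta)$. One reads $\delta$ as a list of instructions: $\delta_k=d$ asks for one more very good approximation of $\xi$ by an algebraic number of degree $d$. Because $w_d$ is an upper limit as $H\to\infty$, an instruction given finitely often is forgotten and an instruction given infinitely often is recorded.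

Section~\ref{sec:dst} deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:phi}. Sections~\ref{sec:poly}--\ref{sec:verify} prove Theorem~\ref{thm:phi}; the plan is described in Section~\ref{sec:plan}. Section~\ref{sec:further} derives simultaneous hardness, localization to open sets, and exact values of the exponents. The only deep input is the following theorem.

\begin{theorem}[Schmidt \cite{Schmidt}]\label{thm:schmidt}
Let $\alpha_1,\dots,\alpha_n$ be real algebraic numbers such that $1,\alpha_1,\dots,\alpha_n$ are linearly independent over $\mathbb{Q}$. For each $\epsilon>0$ there is $c>0$ such that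
\[
|x_0+x_1\alpha_1+\dots+x_n\alpha_n|\ge c\,\big(\max_i|x_i|\big)^{-n-\epsilon}\qquad\text{for all } 0\ne(x_0,\dots,x_n)\in\mathbb{Z}^{n+1}.
\]
\end{theorem}

\section{Upper bounds and reduction to Theorem~\ref{thm:phi}}\label{sec:dst}

\begin{proposition}\label{prop:upper}
The set $\{w<\infty\}$ is $\Sigma^0_4$ and each set $\{w_d<\infty\}$ is $\Sigma^0_2$. Consequently $S\in\Sigma^0_4(\mathbb{C})$ and $T\in\Pi^0_4(\mathbb{C})$.
\end{proposition}

\begin{proof}
For $\eta>0$ the set $\{\xi:\omega_d(\xi,H)\ge\eta\}$ is the intersection, over the finitely many $P$ of degree at most $d$ and height at most $H$, of the closed sets $\{P(\xi)=0\}\cup\{|P(\xi)|\ge\eta\}$. So it is closed. We claim that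
\[
w(\xi)<\infty\iff\exists c\in\mathbb{N}\ \exists D\ \forall d\ge D\ \exists H_0\ \forall H\ge H_0:\ \omega_d(\xi,H)\ge H^{-dc}.
\]
If $w(\xi)<\infty$, take an integer $c>w(\xi)$; then $w_d(\xi)<c$ for all large $d$, and for each such $d$ we have $w_d(\xi,H)\le c$ for all large $H$. Conversely, the right side gives $w_d(\xi)\le c$ for $d\ge D$. Reading the quantifiers from the inside, we pass through $\Pi^0_1$, $\Sigma^0_2$, $\Pi^0_3$ and arrive at $\Sigma^0_4$. For fixed $d$, we have $w_d(\xi)<\infty$ if and only if $\exists c\,\exists H_0\,\forall H\ge H_0:\omega_d(\xi,H)\ge H^{-dc}$, which is $\Sigma^0_2$. The set $A$ is countable, hence $\Sigma^0_2$. Therefore $S=\{w<\infty\}\setminus A$ is the intersection of a $\Sigma^0_4$ set and a $\Pi^0_2$ set, and $T=\{w=\infty\}\cap\bigcap_d\{w_d<\infty\}$ is the intersection of a $\Pi^0_4$ set and a $\Pi^0_3$ set.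
\end{proof}

The condition ``$D_\infty(\delta)$ is infinite'' reads $\forall N\,\exists v\ge N\,\forall K\,\exists k\ge K:\delta_k=v$, which is the quantifier pattern of $w=\infty$. It is a universal model for $\Pi^0_4$ conditions.

\begin{proposition}\label{prop:comb}
For every zero-dimensional Polish space $Y$ and every $C\in\Pi^0_4(Y)$ there is a continuous $g:Y\to\mathbb{N}^{\mathbb{N}}$ such that $y\in C$ if and only if $D_\infty(g(y))$ is infinite.
\end{proposition}

\begin{proof}
Write $C=\bigcap_iB_i$ with $B_i\in\Sigma^0_3$. Replacing $B_i$ by $B_1\cap\dots\cap B_i$, we may assume $B_1\supseteq B_2\supseteq\cdots$, so that $y\in C$ if and only if $y\in B_i$ for infinitely many $i$. The idea is to write each $B_i$ as a union of $\Pi^0_2$ pieces, to give each piece its own symbol, and to print the symbol infinitely often exactly when $y$ lies in the piece. The pieces of one $B_i$ must be disjoint, since otherwise a point of $B_1\setminus B_2$ lying in infinitely many pieces of $B_1$ would make $D_\infty$ infinite.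

\emph{Step 1: every $B\in\Sigma^0_3$ is a countable disjoint union of $\Pi^0_2$ sets.} Write $B=\bigcup_jG_j$ with $G_j\in\Pi^0_2$. Then $B$ is the disjoint union of the sets $G_j\cap W_j$, where $W_j=Y\setminus\bigcup_{l<j}G_l$ is $\Sigma^0_2$. Write $W_j$ as an increasing union of closed sets $F_m$ $(m\ge1)$ and put $F_0=\emptyset$. Then $W_j$ is the disjoint union of the sets $F_m\setminus F_{m-1}$, each the intersection of a closed and an open set, hence $\Pi^0_2$. The sets $G_j\cap(F_m\setminus F_{m-1})$ are the required pieces. So $B_i=\bigsqcup_{j\in\mathbb{N}}G_{ij}$ with $G_{ij}\in\Pi^0_2$.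

\emph{Step 2: every $G\in\Pi^0_2$ equals $\{y: y\in K_s\text{ for infinitely many }s\}$ for a sequence of clopen sets $K_s$.} Write $G=\bigcap_rV_r$ with $V_r$ open and decreasing. Each $V_r$ is a countable union of clopen sets; removing from each of them the union of the earlier ones, we get $V_r=\bigsqcup_{t\in\mathbb{N}}K_{r,t}$ with $K_{r,t}$ clopen, possibly empty. The number of pairs $(r,t)$ with $y\in K_{r,t}$ equals the number of $r$ with $y\in V_r$, which is infinite if $y\in G$ and finite otherwise. Enumerate the pairs $(r,t)$ by $s\in\mathbb{N}$.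

\emph{Step 3.} Let $(K^{ij}_s)_s$ be such a sequence for $G_{ij}$. Fix an injection $e:\mathbb{N}^2\to\{2,3,\dots\}$ and a bijective enumeration $(i_k,j_k,s_k)_{k\ge1}$ of $\mathbb{N}^3$. Put $g(y)_k=e(i_k,j_k)$ if $y\in K^{i_kj_k}_{s_k}$ and $g(y)_k=1$ otherwise. Each coordinate of $g$ is locally constant, so $g$ is continuous. Every element of $D_\infty(g(y))$ other than $1$ has the form $e(i,j)$, and $e(i,j)\in D_\infty(g(y))$ if and only if $y\in G_{ij}$. For each $i$ there is exactly one $j$ with $y\in G_{ij}$ if $y\in B_i$, and none otherwise. So $D_\infty(g(y))$ is infinite if and only if $y\in B_i$ for infinitely many $i$.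
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:phi}]
The upper bounds are in Proposition~\ref{prop:upper}. Let $\Phi$ be the map of Theorem~\ref{thm:phi} for $\varphi(d)=d$, and let $\xi=\Phi(\delta)$. If $D_\infty(\delta)$ is infinite, then $w_n(\xi)\le\max(27,n)<\infty$ for all $n$ by (B2), and $w_d(\xi)\ge d$ for infinitely many $d$ by (B3); so $\xi\in T$. If $D_\infty(\delta)$ is finite, then (B2) bounds $w_n(\xi)$ uniformly in $n$, so $w(\xi)<\infty$, and $\xi\notin A$ by (B1); so $\xi\in S$. With $g$ from Proposition~\ref{prop:comb}, the map $f=\Phi\circ g$ satisfies $f(C)\subseteq T$ and $f(Y\setminus C)\subseteq S$. As $S\cap T=\emptyset$, we get $f^{-1}(T)=C$ and $f^{-1}(S)=Y\setminus C$. The first equality shows that $T$ is $\Pi^0_4$-hard. The second shows that $S$ is $\Sigma^0_4$-hard, since every $\Sigma^0_4$ subset of $Y$ has the form $Y\setminus C$.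
\end{proof}

\section{Polynomials}\label{sec:poly}

\emph{Irreducible} always means irreducible in $\mathbb{Z}[x]$ and of positive degree. By Gauss's lemma, $Q\in\mathbb{Z}[x]$ is irreducible if and only if it is primitive (its coefficients have greatest common divisor $1$) and irreducible over $\mathbb{Q}$. An irreducible polynomial has distinct roots, and two irreducible polynomials with a common root agree up to sign.

\emph{Two elementary bounds.} Let $Q=\sum_{i\le n}a_ix^i$ have degree $n$. Since $1+2+\dots+n\le n^2$,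
\begin{equation}\label{eq:deriv}
|Q'(z)|\le n^2H(Q)\max(1,|z|)^{n-1}\qquad(z\in\mathbb{C}).
\end{equation}
The coefficient of $x^j$ in $Q(x+t)$ is $\sum_{i\ge j}a_i\binom ijt^{i-j}$, and $\sum_{i=j}^n\binom ij=\binom{n+1}{j+1}\le2^{n+1}$. So
\begin{equation}\label{eq:shift}
H\big(Q(x+t)\big)\le2^{n+1}H(Q)\qquad(|t|\le1).
\end{equation}

\emph{Mahler measure.} For $P=a\prod_{i=1}^n(x-\beta_i)$ with $a\neq0$ let $M(P)=|a|\prod_i\max(1,|\beta_i|)$. Then $M$ is multiplicative, and $H(P)\le2^nM(P)$ and $M(P)\le\sqrt{n+1}\,H(P)$.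

\emph{Resultants.} Let $F=a\prod_{i=1}^r(x-\beta_i)$ and $G=b\prod_{j=1}^s(x-\gamma_j)$ have degrees $r$ and $s$. Their resultant is
\[
\operatorname{Res}(F,G)=a^s\prod_iG(\beta_i)=a^sb^r\prod_{i,j}(\beta_i-\gamma_j).
\]
It vanishes exactly when $F$ and $G$ have a common root, it is unchanged when $x$ is replaced by $x+t$ in both polynomials, and $\operatorname{Res}(\lambda F,G)=\lambda^s\operatorname{Res}(F,G)$. It also equals the Sylvester determinant, whose rows are the coefficient vectors of $x^{s-1}F,\dots,xF,F,x^{r-1}G,\dots,xG,G$ with respect to $x^{r+s-1},\dots,x,1$. In particular it is an integer if $F,G\in\mathbb{Z}[x]$.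

Upper bounds for $w_n$ need only be checked on irreducible polynomials, and finitely many of them can be ignored.

\begin{lemma}\label{lem:factor}
Let $\xi$ be transcendental, $n\ge1$, $K\ge0$, $c_0>0$. Suppose that all but finitely many irreducible $Q$ with $\deg Q\le n$ satisfy $|Q(\xi)|\ge c_0H(Q)^{-K\deg Q}$. Then $w_n(\xi)\le K$.
\end{lemma}

\begin{proof}
The finitely many exceptions do not vanish at $\xi$, so there is $c\in(0,1]$ with $|Q(\xi)|\ge cH(Q)^{-K\deg Q}\ge cH(Q)^{-Kn}$ for all irreducible $Q$ of degree at most $n$. Let $P\in\mathbb{Z}[x]$ be nonzero with $\deg P\le n$ and $H(P)\le H$. Write $P=a\prod_jQ_j$ with $a\in\mathbb{Z}\setminus\{0\}$ and at most $n$ irreducible factors $Q_j$. Then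
\[
\prod_jH(Q_j)\le\prod_j2^{\deg Q_j}M(Q_j)\le2^nM(P)\le2^n\sqrt{n+1}\,H,
\]
and therefore $|P(\xi)|\ge\prod_j|Q_j(\xi)|\ge c^n\big(2^n\sqrt{n+1}\,H\big)^{-Kn}$. This is a lower bound for $\omega_n(\xi,H)$, and it gives $w_n(\xi,H)\le K+O(1/\log H)$.
\end{proof}

\section{The approximating numbers and the plan}\label{sec:plan}

\subsection{The numbers $\theta_d+p/q$}

Let $\theta_d=2^{1/d}-1\in(0,1]$. The polynomial $x^d-2$ is irreducible by Eisenstein's criterion, so $\theta_d$ is an algebraic integer of degree $d$ with minimal polynomial $R_d(x)=(x+1)^d-2$. For $q=2^m\ge2$ and $p$ odd with $|p|<q$, put $\alpha=\theta_d+p/q$ and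
\[
P_\alpha(x)=q^dR_d(x-p/q)=\big(q(x+1)-p\big)^d-2q^d .
\]
For $d=1$ this is $\alpha=(q+p)/q$ and $P_\alpha=qx-(q+p)$; for $d=2$ it is $P_\alpha=q^2x^2+2q(q-p)x+(q-p)^2-2q^2$. The leading coefficient of $P_\alpha$ is $q^d$, a power of $2$, and the constant term $(q-p)^d-2q^d$ is odd. So $P_\alpha$ is primitive, and since it is a translate of $R_d$ up to a constant, it is irreducible of degree $d$. (For even $p$ all coefficients would be divisible by $2^d$.) As $|q-p|<2q$, the absolute values of the coefficients sum to at most $(3^d+2)q^d\le5^dq^d$. Hence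
\begin{equation}\label{eq:height}
q^d\le H(P_\alpha)\le5^dq^d .
\end{equation}

\subsection{The plan}

We build $\xi$ as the intersection of nested intervals $I_k$ of lengths $\ell_k$. At stage $k$ we read $d=\delta_k$, choose $\alpha_k=\theta_d+p/q$ in $I_{k-1}$, and let $I_k$ be a very short interval whose distance from $\alpha_k$ is comparable with its length. By \eqref{eq:height} the value $|P_{\alpha_k}(\xi)|$ is then a prescribed power of the height up to constants, and (B3) follows.

The difficulty is (B2): every other irreducible $Q$ of degree $n$ must satisfy $|Q(\xi)|\ge H(Q)^{-27n}$, with finitely many exceptions in each degree. Since $\xi$ is very close to $\alpha_k$, we have $Q(\xi)\approx Q(\alpha_k)$ for all heights up to a negative power of $\ell_k$. So $\alpha_k$ itself has to satisfy such bounds, with an exponent that is an absolute constant times $n$, whatever $d$ is. The norm argument gives the exponent $d-1$, which is useless when $d$ is much larger than $n$; this case cannot be avoided, since for $\delta_k=k$ Theorem~\ref{thm:phi}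 asserts $w_n(\xi)\le27$ for all $n$. Theorem~\ref{thm:schmidt} gives an exponent independent of $d$, but with a constant that depends on the algebraic number in an unspecified way. This is the reason for the shape $\theta_d+p/q$: we apply Schmidt's theorem to the fixed number $\theta_d$, and the dependence on $p/q$ becomes an explicit power of $q$, which is harmless when $H(Q)$ exceeds about $q^{n/4}$.

For smaller heights we choose $p$ well. Let $\ell=\ell_{k-1}$. There are about $q\ell/4$ odd $p$ with $\theta_d+p/q$ in the left half of $I_{k-1}$, and we show that only a small part of them is spoiled by some $Q$. With a threshold $h$ that depends only on $k$ and $\ell$, the heights $H=H(Q)$ in degree $n<k$ are treated as follows.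
\begin{center}
\begin{tabular}{lll}
range of $H$ & method & bound for $|Q(\alpha_k)|$\\ \hline
$\ell^{-1/(22n)}\le H<h$ & measure (Lemma~\ref{lem:measure}) & $H^{-26n}$\\
from $h$ to about $q^{n/4}$ & $2$-adic counting (Lemma~\ref{lem:count}) & $H^{-12n}$\\
above about $q^{n/4}$ & Schmidt or norm (Lemma~\ref{lem:large}) & $H^{-20n}$
\end{tabular}
\end{center}
Stage $k$ is responsible for the heights between $\ell_{k-1}^{-1/(22n)}$ and $\ell_k^{-1/(22n)}$.

\section{Lower bounds at $\theta_d+p/q$}\label{sec:lower}

\subsection{Small heights: a measure estimate}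

\begin{lemma}\label{lem:measure}
For each $n\ge1$ there is $c_n>0$ such that for all $\sigma\ge4$ and $h\ge1$ the following holds. The set of $x\in[0,1]$ for which some irreducible $Q$ of degree $n$ with $H(Q)\ge h$ has $|Q(x)|<H(Q)^{-\sigma n}$ has Lebesgue measure at most $c_nh^{-(\sigma-3)n}$.
\end{lemma}

\begin{proof}
Let $Q$ be irreducible of degree $n$, with leading coefficient $a$, roots $\beta_1,\dots,\beta_n$ and height $H$. Given $x$, number the roots so that $\beta=\beta_1$ is closest to $x$. Then $|\beta-\beta_j|\le|\beta-x|+|x-\beta_j|\le2|x-\beta_j|$, so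
\[
|Q(x)|=|a|\,|x-\beta|\prod_{j\ge2}|x-\beta_j|\ge2^{-(n-1)}|x-\beta|\,|Q'(\beta)| .
\]
We need a lower bound for $|Q'(\beta)|$. The number $\operatorname{Res}(Q,Q')=a^{n-1}\prod_iQ'(\beta_i)$ is an integer, and it is nonzero because the roots are distinct. Using \eqref{eq:deriv} for $i\ge2$,
\[
1\le|Q'(\beta)|\,(n^2H)^{n-1}\Big(|a|\prod_i\max(1,|\beta_i|)\Big)^{n-1}\le|Q'(\beta)|\,\big(n^2\sqrt{n+1}\,H^2\big)^{n-1}.
\]
So $|Q(x)|<H^{-\sigma n}$ implies $|x-\beta|<r_nH^{2n-2-\sigma n}$ with $r_n=(2n^2\sqrt{n+1})^{n-1}$. The set of such real $x$ is covered by $n$ discs of this radius and has measure at most $2nr_nH^{2n-2-\sigma n}$. There are at most $2(n+1)(2H+1)^n\le2(n+1)3^nH^n$ polynomials of degree $n$ and height exactly $H$, since one coefficient equals $\pm H$. Finally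
\[
\sum_{H\ge h}H^{3n-2-\sigma n}\le h^{-(\sigma-3)n}\sum_{H\ge1}H^{-2}\le2h^{-(\sigma-3)n}.
\]
So $c_n=8n(n+1)3^nr_n$ works.
\end{proof}

\begin{remark}\label{rem:generic}
Take $\sigma=4$. The set of $x\in[0,1]$ with $|Q(x)|<H(Q)^{-4n}$ for infinitely many irreducible $Q$ of degree $n$ has measure at most $c_nh^{-n}$ for every $h$, so it is null. By Lemma~\ref{lem:factor}, almost every $x\in[0,1]$ has $w_n(x)\le4$ for all $n$ and lies in $S$. The numbers $\Phi(\delta)$ imitate this generic behavior, with $27$ in place of $4$, away from the polynomials $P_{\alpha_k}$.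
\end{remark}

\subsection{Large heights: Schmidt's theorem and the norm argument}

\begin{lemma}\label{lem:large}
Let $d,n\ge1$. There is $\kappa=\kappa(d,n)>0$ such that for all $q=2^m\ge2$, all odd $p$ with $|p|<q$, and all irreducible $Q\ne\pm P_\alpha$ of degree $n$, where $\alpha=\theta_d+p/q$,
\[
|Q(\alpha)|\ge\kappa\,q^{-3n^2}H(Q)^{-2n}.
\]
\end{lemma}

\begin{proof}
Let $H=H(Q)$ and $F(x)=q^nQ(x+p/q)\in\mathbb{Z}[x]$. Then $\deg F=n$ and $H(F)\le2^{n+1}q^nH$ by \eqref{eq:shift}. Also $F(\theta_d)=q^nQ(\alpha)\ne0$, because an irreducible polynomial vanishing at $\alpha$ equals $\pm P_\alpha$.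

Let $n<d$. Then $1,\theta_d,\dots,\theta_d^n$ are linearly independent over $\mathbb{Q}$, and $F(\theta_d)$ is a linear form in them with integer coefficients. Theorem~\ref{thm:schmidt} with $\epsilon=1$ gives $c=c(d,n)>0$ with $|F(\theta_d)|\ge c\,(2^{n+1}q^nH)^{-n-1}$. So with $\kappa=c\,2^{-(n+1)^2}$,
\[
|Q(\alpha)|\ge\kappa\,q^{-n^2-2n}H^{-n-1}\ge\kappa\,q^{-3n^2}H^{-2n}.
\]

Let $n\ge d$. The conjugates $\theta'$ of $\theta_d$ satisfy $|\theta'|\le2^{1/d}+1\le3$, so $|F(\theta')|\le\gamma q^nH$ with $\gamma=(n+1)3^n2^{n+1}$. The norm of the algebraic integer $F(\theta_d)$ is a nonzero integer, so $|F(\theta_d)|\ge(\gamma q^nH)^{-(d-1)}$. With $\kappa=\gamma^{-(d-1)}$ and $d\le n$,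
\[
|Q(\alpha)|\ge\kappa\,q^{-nd}H^{-(d-1)}\ge\kappa\,q^{-3n^2}H^{-2n}.\qedhere
\]
\end{proof}

The exponents in Lemma~\ref{lem:large} do not depend on $d$; only $\kappa$ does, and it will be absorbed by taking $q$ large.

\subsection{Intermediate heights: $2$-adic counting}

Lemma~\ref{lem:measure} controls a measure, but we choose $\alpha$ from a grid of spacing $2/q$. A union of $s$ intervals of total length $t$ may contain as many as $qt/2+s$ grid points, and $s$ grows with the number of polynomials involved. For heights up to $H$ the trivial count of polynomials is $(2H+1)^{n+1}$, which is below $q$ only when $H$ is below $q^{1/(n+1)}$. Applying Lemma~\ref{lem:large} from that height on would mean using $q^{-3n^2}\ge H^{-3n^2(n+1)}$, and the resulting bound for $w_n$ would grow like $n^2$, which does not place $\xi$ in $S$. We have to reach $H=q^{n/4}$, where for $n\ge2$ the trivial count exceeds $q^{n(n+1)/4}>q$. The next lemma counts the spoiled grid points without counting polynomials.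

\begin{lemma}\label{lem:count}
For each $n\ge1$ there is $c'_n>0$ such that the following holds for all $\theta\in[0,1]$, $q=2^m$ and real $H\ge1$ with $H^{4/n}\le q$. Call an integer $p$ with $|p|<q$ \emph{bad} if some irreducible $Q$ of degree $n$ has $H(Q)\le H$ and $|Q(\theta+p/q)|<H^{-6n}$. Then there are at most $c'_nqH^{-2/n}$ bad $p$.
\end{lemma}

We write $|\cdot|_2$ for the $2$-adic absolute value, $|2^eu/v|_2=2^{-e}$ for odd $u,v$. It satisfies $|x+y|_2\le\max(|x|_2,|y|_2)$, and $1/|g|\le|g|_2\le1$ for nonzero integers $g$. It extends to a multiplicative absolute value on an algebraic closure of $\mathbb{Q}_2$ with the same ultrametric inequality.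

\begin{example}[the case $n=1$]\label{ex:linear}
Let $2\le H^4\le q=2^m$, and let $2^\nu$ be the largest power of $2$ with $2^\nu\le H^4/2$. Then $0\le\nu\le m$ and $2^{-\nu}<4H^{-4}$. If $p$ is bad because of $Q=ax-b$, then $|\theta+p/q-b/a|<H^{-6}$. Let $p,p'$ be bad, with fractions $b/a$ and $b'/a'$, and suppose $p\equiv p'\pmod{2^{m-\nu}}$. Put $\tau=(p-p')/q\in2^{-\nu}\mathbb{Z}$. Subtracting the two inequalities removes the unknown $\theta$:
\[
\Big|\frac ba-\frac{b'}{a'}-\tau\Big|<2H^{-6}.
\]
Multiplied by $2^\nu|aa'|\le\frac12H^6$, the left side becomes an integer less than $1$, so $\tau=b/a-b'/a'$. Now change the absolute value: $|\tau|_2\le\max(|a|_2^{-1},|a'|_2^{-1})\le H$. Thus $|p-p'|_2\le H/q$, and if $p\neq p'$ then $|p-p'|\ge q/H$. Each class modulo $2^{m-\nu}$ therefore contains at most $2H+1\le3H$ bad $p$, and there are fewer than $4qH^{-4}$ classes. In total there are fewer than $12qH^{-3}$ bad $p$.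
\end{example}

The general proof has the same two halves. A resultant replaces the difference of fractions and shows that within one residue class all the polynomials are translates of one polynomial. Then integrality of the translates forces $\tau$ to be $2$-adically close to one of $n$ fixed points. A bound of order $H$ per class would no longer suffice, since the number of classes is of order $qH^{-4/n}$; we gain an $n$th root by spreading a product over the $n$ roots.

\begin{proof}[Proof of Lemma~\ref{lem:count}]
For each bad $p$ fix a polynomial $Q_p$ as in the definition and let $F_p(x)=Q_p(x+p/q)$. Then $\deg F_p=n$, $H(F_p)\le2^{n+1}H$ by \eqref{eq:shift}, and $|F_p(\theta)|<H^{-6n}$. Let $b_n=\big((2n)!\,2^{2n(n+1)}\big)^{-1/n^2}\le1$. If $b_nH^{4/n}<1$, then $1<b_n^{-1/2}H^{-2/n}$, and the trivial bound $2q\le2b_n^{-1/2}qH^{-2/n}$ suffices. Otherwise let $\nu\ge0$ be the largest integer with $2^\nu\le b_nH^{4/n}$. Then $2^\nu>\frac12b_nH^{4/n}$, and $\nu\le m$ because $H^{4/n}\le q$.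

\emph{Step 1: if $p,p'$ are bad and $p\equiv p'\pmod{2^{m-\nu}}$, then $F_p=\lambda F_{p'}$ for some $\lambda\in\mathbb{Q}^*$.} Let $\tau=(p-p')/q\in2^{-\nu}\mathbb{Z}$. Translating by $-p'/q$ gives $\operatorname{Res}(F_p,F_{p'})=\operatorname{Res}(Q_p(x+\tau),Q_{p'}(x))$. Since $2^{\nu n}Q_p(x+\tau)\in\mathbb{Z}[x]$, the number
\[
2^{\nu n^2}\operatorname{Res}(F_p,F_{p'})=\operatorname{Res}\big(2^{\nu n}Q_p(x+\tau),Q_{p'}(x)\big)
\]
is an integer. In the $2n\times2n$ Sylvester determinant of $F_p$ and $F_{p'}$, add to the last column (that of $x^0$) the column of $x^i$ multiplied by $\theta^i$, for each $1\le i\le2n-1$. The last column then has the entries $\theta^jF_p(\theta)$ and $\theta^jF_{p'}(\theta)$ with $0\le j<n$, all of absolute value less than $H^{-6n}$ since $\theta\in[0,1]$. The other entries are at most $2^{n+1}H$. Expanding into $(2n)!$ terms and using $2^{\nu n^2}\le b_n^{n^2}H^{4n}=H^{4n}/\big((2n)!\,2^{2n(n+1)}\big)$, we get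
\[
\big|2^{\nu n^2}\operatorname{Res}(F_p,F_{p'})\big|\le2^{\nu n^2}(2n)!\,(2^{n+1}H)^{2n-1}H^{-6n}\le2^{-(n+1)}H^{-1}<1 .
\]
So the resultant is $0$, and $F_p,F_{p'}$ have a common root. Both are irreducible over $\mathbb{Q}$ of degree $n$, hence proportional.

\emph{Step 2: each class modulo $2^{m-\nu}$ contains at most $3nH^{2/n}$ bad $p$.} Fix a class containing a bad $p_0$, and let $G=Q_{p_0}$ have leading coefficient $g$. For bad $p$ in the class, Step~1 gives $Q_p(x)=\lambda G(x-\tau)$ with $\tau=(p-p_0)/q$ and $\lambda\in\mathbb{Q}^*$. Let $r$ be an odd prime. The denominator of $\tau$ is a power of $2$, so $G(x-\tau)$ has $r$-integral coefficients, and its reduction modulo $r$ is a translate of the reduction of $G$, which is nonzero because $G$ is primitive. The reduction of $Q_p$ is nonzero too, so $r$ divides neither the numerator nor the denominator of $\lambda$. Hence $\lambda=\pm2^e$ with $e\in\mathbb{Z}$. The leading coefficient $\lambda g$ of $Q_p$ has absolute value at most $H$ and $|g|\ge1$, so $2^e\le H$. Since $\lambda G(-\tau)=Q_p(0)\in\mathbb{Z}$,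 we have $|G(-\tau)|_2\le|\lambda|_2^{-1}=2^e\le H$. Factor $G=g\prod_{i=1}^n(x-\rho_i)$ over an algebraic closure of $\mathbb{Q}_2$. As $|g|_2\ge1/|g|\ge1/H$,
\[
\prod_{i=1}^n|\tau+\rho_i|_2=\frac{|G(-\tau)|_2}{|g|_2}\le H^2,
\]
so $|\tau+\rho_i|_2\le H^{2/n}$ for some $i$. If distinct $p,p'$ in the class belong to the same $i$, the ultrametric inequality gives $|(p-p')/q|_2\le H^{2/n}$; that is, $p-p'$ is divisible by a power of $2$ that is at least $qH^{-2/n}$, and so $|p-p'|\ge qH^{-2/n}$. Each $i$ therefore accounts for at most $2H^{2/n}+1\le3H^{2/n}$ values $p\in(-q,q)$.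

\emph{Step 3.} There are $2^{m-\nu}=q2^{-\nu}<2b_n^{-1}qH^{-4/n}$ classes, so there are at most $6nb_n^{-1}qH^{-2/n}$ bad $p$. Since $6nb_n^{-1}\ge2b_n^{-1/2}$, the constant $c'_n=6nb_n^{-1}$ works in both cases.
\end{proof}

Some upper bound on $H$ in terms of $q$ is necessary: for $\theta=\theta_n$, $q\ge2$ and $H\ge5^nq^n$, all $q$ odd values of $p$ are bad because of $Q=P_\alpha$.

\subsection{All heights above a fixed threshold}

The last two lemmas fit together. The order of the constants matters for the construction: the threshold $h$ depends neither on $d$ nor on $q$.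

\begin{proposition}\label{prop:good}
For all $N\ge1$ and $\epsilon>0$ there is $h=h(N,\epsilon)\ge2$, and for every $d$ there is $q_0=q_0(d,N,\epsilon)$, such that for each $q=2^m\ge q_0$, all but at most $\epsilon q$ odd $p$ with $|p|<q$ have the following property: the number $\alpha=\theta_d+p/q$ satisfies $|Q(\alpha)|\ge H(Q)^{-20n}$ for all $n\le N$ and all irreducible $Q\ne\pm P_\alpha$ of degree $n$ with $H(Q)\ge h$.
\end{proposition}

\begin{proof}
Choose $j_1\ge1$ with $\sum_{n\le N}\sum_{j>j_1}c'_n2^{-2j/n}\le\epsilon$ and put $h=2^{j_1}$. Discard all $p$ that are bad in the sense of Lemma~\ref{lem:count}, with $\theta=\theta_d$, for some $n\le N$ and some $H=2^j$ with $j>j_1$ and $2^{4j/n}\le q$. At most $\epsilon q$ values are discarded. Let $p$ be a remaining odd value and let $Q$ be as in the statement. Define $j$ by $2^{j-1}\le H(Q)<2^j$; then $j>j_1$.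

If $2^{4j/n}\le q$, then $p$ is not bad for $n$ and $H=2^j$, so $|Q(\alpha)|\ge2^{-6nj}\ge(2H(Q))^{-6n}\ge H(Q)^{-12n}$, where the last step uses $H(Q)\ge2$.

If $2^{4j/n}>q$, then $q<(2H(Q))^{4/n}$, and Lemma~\ref{lem:large} gives
\[
|Q(\alpha)|\ge\kappa\,(2H(Q))^{-12n}H(Q)^{-2n}=\kappa\,2^{-12n}H(Q)^{-14n}.
\]
This is at least $H(Q)^{-20n}$ as soon as $H(Q)^{6n}\ge2^{12n}/\kappa(d,n)$. Since $H(Q)\ge2^{j-1}>\frac12q^{n/4}$, the latter holds for all $n\le N$ once $q$ is large in terms of $d$ and $N$.
\end{proof}

\section{Construction of $\Phi$}\label{sec:construction}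

\subsection{Choice of the constants}

By \eqref{eq:deriv}, a bound $|Q(\alpha_k)|\ge H^{-20n}$ passes to $\xi$ when $n^2H^{20n+1}|\xi-\alpha_k|$ is small, and this holds for $H\le\ell_k^{-1/(22n)}$ because $20n+1\le21n$. The next stage has to take over at this height. There Lemma~\ref{lem:measure} with exponent $\sigma$ excludes a set of measure of order $\ell_k^{(\sigma-3)/22}$, which is small compared with $\ell_k$ only if $\sigma>25$. So we must accept $\sigma=26$ at the start of each stage. This loss does not accumulate: the exponent $26$ is used only below the threshold $h$ of Proposition~\ref{prop:good}, which is fixed before $q$ is chosen, and for these bounded heights the passage to $\xi$ is obtained by taking $q$ large.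

Fix $\varphi$ and put $L_d=d^2\varphi(d)+d$. Fix once and for all a function $h(N,\epsilon)$ as in Proposition~\ref{prop:good}. With $c_n$ from Lemma~\ref{lem:measure}, define $\lambda_k>0$ for $k\ge1$ by
\begin{equation}\label{eq:lambda}
\lambda_k^{1/22}=\min\Big\{2^{-k},\ \frac1{4k^2},\ \frac1{40\sum_{n\le k}c_n}\Big\}.
\end{equation}
Let $Z_k$ be the finite set of real roots of nonzero integer polynomials of degree at most $k$ and height at most $k$.

\subsection{The inductive step}

Let $\delta\in\mathbb{N}^{\mathbb{N}}$, $I_0=[\frac14,\frac34]$ and $\ell_0=\frac12$. Let $k\ge1$ and suppose that $I_{k-1}=[u,u+\ell]\subseteq I_0$ is given, where $\ell=\ell_{k-1}$ and $\ell_{k-1}\le\lambda_{k-1}$ if $k\ge2$. Put $d=\delta_k$, $J=(u,u+\ell/2)$, and, for $k\ge2$, $h_k=h(k-1,\ell/20)$. We write $a_j(n)=\ell_j^{-1/(22n)}$. We shall choose $q=q_k=2^m$ and an odd $p=p_k$ with $\alpha_k=\theta_d+p/q\in J$, and set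
\[
I_k=\big[\alpha_k+\tfrac12q^{-L_d},\ \alpha_k+q^{-L_d}\big],\qquad\ell_k=\tfrac12q^{-L_d},\qquad P_k=P_{\alpha_k}.
\]
Since $\alpha_k\in(\frac14,\frac34)$ and $\theta_d\in(0,1]$, we have $|p|<q$ automatically. The requirements on $q$, all of which hold for large $q$, are:
\begin{enumerate}
\item[(Q1)] $q\ge2^k$;
\item[(Q2)] $q^{-L_d}<\ell/2$, so that $I_k\subseteq I_{k-1}$ and $\ell_k<\ell_{k-1}$;
\item[(Q3)] $\ell_k\le\lambda_k$;
\item[(Q4)] $4n^2h_k^{26n+1}\ell_k\le1$ for $1\le n\le k-1$.
\end{enumerate}
The requirements on $p$, besides $p$ odd and $\alpha_k\in J$, are: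
\begin{enumerate}
\item[(R1)] for $1\le n\le k-1$ and every irreducible $Q\ne\pm P_k$ of degree $n$, we have $|Q(\alpha_k)|\ge H(Q)^{-26n}$ if $a_{k-1}(n)\le H(Q)<h_k$, and $|Q(\alpha_k)|\ge H(Q)^{-20n}$ if $H(Q)\ge h_k$;
\item[(R2)] $I_k\cap Z_k=\emptyset$.
\end{enumerate}
For $k=1$ the conditions (Q4) and (R1) are empty.

\begin{lemma}\label{lem:exists}
For all large $q=2^m$ there is an odd $p$ with $\theta_d+p/q\in J$ that satisfies \textup{(R1)} and \textup{(R2)}.
\end{lemma}

\begin{proof}
The points $\theta_d+p/q$ with $p$ odd have spacing $2/q$. So at least $q\ell/4-1$ of them lie in $J$, and an interval of length $t$ contains at most $qt/2+1$ of them.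

Let $E_1$ be the set of $x\in[0,1]$ such that $|Q(x)|<H(Q)^{-26n}$ for some $n\le k-1$ and some irreducible $Q$ of degree $n$ with $a_{k-1}(n)\le H(Q)<h_k$; for $k=1$, $E_1=\emptyset$. Only finitely many $Q$ occur, so $E_1$ is a finite union of intervals. For $k\ge2$, Lemma~\ref{lem:measure} with $\sigma=26$ and $h=a_{k-1}(n)$, together with $\ell\le\lambda_{k-1}$ and \eqref{eq:lambda}, bounds its measure by
\[
\sum_{n\le k-1}c_n\,a_{k-1}(n)^{-23n}=\ell\cdot\ell^{1/22}\sum_{n\le k-1}c_n\le\frac{\ell}{40}.
\]
Fix $\eta>0$ with $2\eta|Z_k|\le\ell/40$ and let $E_2$ be the set of real $x$ at distance at most $\eta$ from $Z_k$. Then $E=E_1\cup E_2$ is a disjoint union of finitely many intervals, say $s$, of total length at most $\ell/20$. Neither $E$ nor $s$ depends on $q$, because $h_k$ does not. So at most $q\ell/40+s$ odd $p$ have $\theta_d+p/q\in E$.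

Discard these $p$ and, if $k\ge2$, the at most $q\ell/20$ exceptional $p$ of Proposition~\ref{prop:good} with $N=k-1$ and $\epsilon=\ell/20$, taking $q\ge q_0(d,k-1,\ell/20)$. Since $q\ell/40+s+q\ell/20<q\ell/4-1$ for large $q$, some odd $p$ with $\alpha=\theta_d+p/q\in J$ remains. It satisfies the first part of (R1) because $\alpha\notin E_1$ and the second by Proposition~\ref{prop:good}. If $q^{-L_d}<\eta$, every point of $I_k$ is within $\eta$ of $\alpha$, while $\alpha$ is at distance more than $\eta$ from $Z_k$; this gives (R2).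
\end{proof}

Take the least $m$ such that $q=2^m$ satisfies (Q1)--(Q4) and some $p$ satisfies all requirements on $p$, and then the least such $p$. The requirements at stage $k$ involve only $k$, $\delta_k$ and $I_{k-1}$, so $I_k$ depends only on $\delta_1,\dots,\delta_k$. The closed intervals $I_k$ decrease and $\ell_k\le\lambda_k\le2^{-22k}$. Let $\Phi(\delta)$ be the unique point of $\bigcap_kI_k$. If $\delta$ and $\delta'$ agree in the first $k$ coordinates, then $\Phi(\delta)$ and $\Phi(\delta')$ lie in the same $I_k$ and differ by at most $2^{-22k}$. So $\Phi:\mathbb{N}^{\mathbb{N}}\to[\frac14,\frac34]\subset(0,1)$ is continuous.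

\section{Proof of Theorem~\ref{thm:phi}}\label{sec:verify}

Fix $\delta$ and let $\xi=\Phi(\delta)$. Every real algebraic number lies in $Z_k$ for all large $k$, and $\xi\in I_k$ avoids $Z_k$ by (R2). So $\xi$ is transcendental, which is (B1). For (B2) and (B3) we estimate all irreducible polynomials at $\xi$, first those different from the $\pm P_k$.

\begin{lemma}\label{lem:others}
Let $Q$ be irreducible of degree $n\ge1$ with $H(Q)\ge a_n(n)$. Then $Q\in\{\pm P_k:k\ge1\}$ or $|Q(\xi)|\ge H(Q)^{-27n}$.
\end{lemma}

\begin{proof}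
Write $H=H(Q)$. Since $\ell_k$ decreases to $0$, the sequence $a_k(n)$ increases to $\infty$ with $k$, so there is $k\ge n+1$ with $a_{k-1}(n)\le H\le a_k(n)$. From $\ell_{k-1}\le2^{-22(k-1)}$ we get $H\ge2^{(k-1)/n}\ge2$. Suppose $Q\ne\pm P_k$; then (R1) applies at stage $k$, as $n\le k-1$. Both $\xi$ and $\alpha_k$ lie in $[0,1]$ and $|\xi-\alpha_k|\le2\ell_k$, so \eqref{eq:deriv} gives
\begin{equation}\label{eq:perturb}
|Q(\xi)-Q(\alpha_k)|\le2n^2H\ell_k .
\end{equation}

If $H<h_k$, then $|Q(\alpha_k)|\ge H^{-26n}$ by (R1), and $4n^2H^{26n+1}\ell_k\le1$ by (Q4). So the right side of \eqref{eq:perturb} is at most $\frac12H^{-26n}$, and $|Q(\xi)|\ge\frac12H^{-26n}\ge H^{-27n}$.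

If $H\ge h_k$, then $|Q(\alpha_k)|\ge H^{-20n}$ by (R1). Since $H\le\ell_k^{-1/(22n)}$ and $(20n+1)/(22n)\le21/22$,
\[
4n^2H^{20n+1}\ell_k\le4n^2\ell_k^{1/22}\le4k^2\lambda_k^{1/22}\le1
\]
by (Q3) and \eqref{eq:lambda}. So the right side of \eqref{eq:perturb} is at most $\frac12H^{-20n}$, and $|Q(\xi)|\ge\frac12H^{-20n}\ge H^{-27n}$.
\end{proof}

At the polynomials $P_k$ we have a two-sided estimate. The lower bound is the reason why $I_k$ keeps a distance from $\alpha_k$.

\begin{lemma}\label{lem:Pk}
Let $k\ge1$, $d=\delta_k$ and $C_d=d\,3^{d-1}5^{d^2\varphi(d)}$. Then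
\[
\tfrac12H(P_k)^{-d\varphi(d)}\le|P_k(\xi)|\le C_d\,H(P_k)^{-d\varphi(d)}.
\]
\end{lemma}

\begin{proof}
Let $q=q_k$, $p=p_k$ and $t=\xi-\alpha_k\in[\frac12q^{-L_d},q^{-L_d}]$. Since $\xi+1-p/q=2^{1/d}+t$, we have $P_k(\xi)=q^d\big((2^{1/d}+t)^d-2\big)$. By the mean value theorem $(2^{1/d}+t)^d-2=dy^{d-1}t$ for some $y\in[1,3]$, so $q^dt\le P_k(\xi)\le d3^{d-1}q^dt$. As $L_d-d=d^2\varphi(d)$, this gives $\frac12q^{-d^2\varphi(d)}\le P_k(\xi)\le d3^{d-1}q^{-d^2\varphi(d)}$. By \eqref{eq:height}, $H(P_k)^{-d\varphi(d)}\le q^{-d^2\varphi(d)}\le5^{d^2\varphi(d)}H(P_k)^{-d\varphi(d)}$.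
\end{proof}

\begin{proof}[Proof of (B3)]
Let $d\in D_\infty(\delta)$. For the infinitely many $k$ with $\delta_k=d$, the polynomial $P_k$ has degree $d$, height $H_k\ge q_k^d\ge2^k$ by \eqref{eq:height} and (Q1), and $0<|P_k(\xi)|\le C_dH_k^{-d\varphi(d)}$ by Lemma~\ref{lem:Pk}. So $w_d(\xi,H_k)\ge\varphi(d)-\log C_d/(d\log H_k)$ with $H_k\to\infty$, and $w_d(\xi)\ge\varphi(d)$.
\end{proof}

\begin{proof}[Proof of (B2)]
Fix $n$ and let $K$ be the right side of (B2). Call an irreducible $Q$ of degree $i\le n$ exceptional if $H(Q)<a_i(i)$, or if $i\notin D_\infty(\delta)$ and $Q=\pm P_k$ for some $k$. There are finitely many $Q$ of the first kind. There are also finitely many of the second kind, because $\deg P_k=\delta_k$ and a value $i\notin D_\infty(\delta)$ is taken by finitely many $\delta_k$. Let $Q$ of degree $i\le n$ be irreducible and not exceptional. If $Q=\pm P_k$ for some $k$, then $i=\delta_k\in D_\infty(\delta)$, so $\varphi(i)\le K$, and Lemma~\ref{lem:Pk} gives $|Q(\xi)|\ge\frac12H(Q)^{-i\varphi(i)}\ge\frac12H(Q)^{-Ki}$. Otherwise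 Lemma~\ref{lem:others} gives $|Q(\xi)|\ge H(Q)^{-27i}\ge H(Q)^{-Ki}$. Lemma~\ref{lem:factor} with $c_0=\frac12$ yields $w_n(\xi)\le K$.
\end{proof}

This proves Theorem~\ref{thm:phi}, and with it Theorem~\ref{thm:main}.

\section{Further consequences}\label{sec:further}

\begin{theorem}\label{thm:further}
\begin{enumerate}
\item[(a)] \textup{(Simultaneous hardness.)} Any set $B\subseteq\mathbb{C}$ with $T\subseteq B\subseteq\mathbb{C}\setminus S$ is $\Pi^0_4$-hard, and any $B$ with $S\subseteq B\subseteq\mathbb{C}\setminus T$ is $\Sigma^0_4$-hard. In particular $T\cup U=\{w=\infty\}$ is $\Pi^0_4$-complete and $A\cup S=\{w<\infty\}$ is $\Sigma^0_4$-complete. Hence none of $S$, $A\cup S$ is $\Pi^0_4$, and none of $T$, $T\cup U$ is $\Sigma^0_4$.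
\item[(b)] \textup{(Localization.)} For every nonempty open $V\subseteq\mathbb{R}$ or $V\subseteq\mathbb{C}$, the set $S\cap V$ is $\Sigma^0_4$-complete and $T\cap V$ is $\Pi^0_4$-complete in $V$.
\item[(c)] \textup{(Exact exponents.)} If $\varphi:\mathbb{N}\to\mathbb{N}$ is nondecreasing with $\varphi\ge27$, then the map $\Phi$ of Theorem~\ref{thm:phi} satisfies $w_d(\Phi(\delta))=\varphi(d)$ for all $d\in D_\infty(\delta)$. If moreover $\varphi$ is unbounded, then $\Phi(\delta)\in T$ if $D_\infty(\delta)$ is infinite and $\Phi(\delta)\in S$ otherwise.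
\end{enumerate}
\end{theorem}

For (b) we move the interval $(0,1)$ into $V$ by an affine map with coefficients in $\mathbb{Q}(i)$. Substituting such a map into an integer polynomial produces coefficients in $\mathbb{Q}(i)$; multiplying by the conjugate polynomial makes them rational, at the cost of doubling the degree.

\begin{lemma}\label{lem:affine}
Let $\xi\in(0,1)$ be transcendental, $\mu>0$ rational, $\rho\in\mathbb{Q}(i)$, and $\zeta=\mu\xi+\rho$. Then for every $d$
\[
w_d(\zeta)\le2w_{2d}(\xi),\qquad w_d(\xi)\le4w_{2d}(\zeta)+\frac1d .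
\]
Consequently, if $\xi\in S$ then $\zeta\in S$, and if $\xi\in T$ then $\zeta\in T$.
\end{lemma}

\begin{proof}
The number $\zeta$ is transcendental. Choose $N_0\in\mathbb{N}$ with $N_0\mu,\,N_0/\mu\in\mathbb{Z}$ and $N_0\rho,\,N_0\rho/\mu\in\mathbb{Z}[i]$, and put $N=N_0^{2d}$. The constants $\gamma_1,\gamma_2,\gamma_3\ge1$ below depend only on $d,\mu,\rho$. Let $P\in\mathbb{Z}[x]$ be nonzero with $\deg P\le d$ and $H(P)\le H$; it vanishes at no transcendental number.

The polynomial $N_0^dP(\mu x+\rho)$ has coefficients in $\mathbb{Z}[i]$ of size $O(H)$, and its complex conjugate is $N_0^dP(\mu x+\bar\rho)$. So $NP(\mu x+\rho)P(\mu x+\bar\rho)$ has coefficients in $\mathbb{Z}[i]\cap\mathbb{R}=\mathbb{Z}$, degree at most $2d$ and height at most $\gamma_1H^2$. Its value at the real number $\xi$ is $N|P(\zeta)|^2\ne0$. Hence $N\omega_d(\zeta,H)^2\ge\omega_{2d}(\xi,\lfloor\gamma_1H^2\rfloor)$. If $\sigma>w_{2d}(\xi)$, the right side is at least $(\gamma_1H^2)^{-2d\sigma}$ for large $H$, so $\omega_d(\zeta,H)\ge N^{-1/2}\gamma_1^{-d\sigma}H^{-2d\sigma}$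 and $w_d(\zeta)\le2\sigma$. This proves the first inequality.

The polynomial $N_0^dP((x-\rho)/\mu)$ also has coefficients in $\mathbb{Z}[i]$ of size $O(H)$, so $NP((x-\rho)/\mu)P((x-\bar\rho)/\mu)$ lies in $\mathbb{Z}[x]$, has degree at most $2d$ and height at most $\gamma_2H^2$. Its value at $\zeta$ is $NP(\xi)P(\xi+(\rho-\bar\rho)/\mu)$. This is nonzero because $\xi$ and $\xi+(\rho-\bar\rho)/\mu$ are transcendental, and its absolute value is at most $\gamma_3H|P(\xi)|$. Hence $\omega_{2d}(\zeta,\lfloor\gamma_2H^2\rfloor)\le\gamma_3H\,\omega_d(\xi,H)$. If $\sigma>w_{2d}(\zeta)$, then $\omega_d(\xi,H)\ge\gamma_3^{-1}\gamma_2^{-2d\sigma}H^{-4d\sigma-1}$ for large $H$, so $w_d(\xi)\le4\sigma+1/d$. This proves the second inequality.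

Letting $d\to\infty$ gives $w(\zeta)\le2w(\xi)$ and $w(\xi)\le4w(\zeta)$. If $\xi\in S$, then $w(\zeta)<\infty$ and $\zeta\notin A$, so $\zeta\in S$. If $\xi\in T$, then all $w_d(\zeta)$ are finite by the first inequality and $w(\zeta)=\infty$, so $\zeta\in T$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:further}]
(a) Let $C\in\Pi^0_4(Y)$ and let $f$ be the map of Theorem~\ref{thm:main}, so $f(C)\subseteq T$ and $f(Y\setminus C)\subseteq S$. Then $f^{-1}(B)=C$ if $T\subseteq B\subseteq\mathbb{C}\setminus S$, and $f^{-1}(B)=Y\setminus C$ if $S\subseteq B\subseteq\mathbb{C}\setminus T$. This gives the hardness statements, and they apply to $T\cup U$ and $A\cup S$. The upper bounds for these two sets are in Proposition~\ref{prop:upper}. If a $\Pi^0_4$-hard set were $\Sigma^0_4$, every $\Pi^0_4$ subset of $\mathbb{N}^{\mathbb{N}}$ would be a continuous preimage of it and hence $\Sigma^0_4$, which is false. So $T$ and $T\cup U$ are not $\Sigma^0_4$. The complement of a $\Sigma^0_4$-hard set is $\Pi^0_4$-hard, hence not $\Sigma^0_4$; so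 $S$ and $A\cup S$ are not $\Pi^0_4$.

(b) The sets $S\cap V$ and $T\cap V$ are the preimages of $S$ and $T$ under the inclusion $V\to\mathbb{C}$, so the upper bounds hold in $V$. Choose a rational $\mu>0$ and $\rho\in\mathbb{Q}(i)$, with $\rho\in\mathbb{Q}$ if $V\subseteq\mathbb{R}$, such that $\mu[0,1]+\rho\subseteq V$. With $C$ and $f$ as in (a), the continuous map $\mu f+\rho:Y\to V$ sends $C$ into $T\cap V$ and $Y\setminus C$ into $S\cap V$ by Lemma~\ref{lem:affine}. Hardness follows as in the proof of Theorem~\ref{thm:main}.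

(c) Let $\xi=\Phi(\delta)$. For $d\in D_\infty(\delta)$, (B3) and (B2) give $\varphi(d)\le w_d(\xi)\le\max(27,\max_{i\le d}\varphi(i))=\varphi(d)$. Let $\varphi$ also be unbounded, so that $\varphi(d)\to\infty$. If $D_\infty(\delta)$ is infinite, then $w(\xi)=\infty$, while all $w_n(\xi)$ are finite by (B2); so $\xi\in T$. If $D_\infty(\delta)$ is finite, then $w(\xi)<\infty$ by (B2) and $\xi$ is transcendental by (B1); so $\xi\in S$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BorelClasses}
\emph{The Borel Classes},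
\texttt{http://www.ams.org/journals/proc/1995-123-10/}\allowbreak\texttt{S0002-9939-1995-1273503-6/}\allowbreak\texttt{S0002-9939-1995-1273503-6.pdf}

\bibitem{Schmidt}
W. M. Schmidt, \emph{Simultaneous approximation to algebraic numbers by rationals}, Acta Math. \textbf{125} (1970).

\end{thebibliography}
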